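# Linear Resolution does not polynomially simulate general Resolution

## 1. Clauses, cuts, and linear proofs

**Literals and clauses.** A *literal* is a propositional variable $X$ or its negation $\neg X$. We write $\bar\lambda$ for the complement of a literal $\lambda$. A *clause* is a finite set of literals, read as their disjunction. The empty clause $\emptyset$ is false under every assignment. Throughout, $\mathcal C$ denotes a finite set of clauses. *Example:* $\{X,\neg Y\}$ says "$X$ or not $Y$". A set such as $\{X,\neg X\}$ is also a clause, a tautology.

**Rules.** *Cut:* from $C\cup\{X\}$ and $D\cup\{\neg X\}$ derive $C\cup D$. *Weakening:* from $C$ derive any clause $D\supseteq C$. *Example:* cutting $\{X,Y\}$ with $\{\neg X,Y\}$ on $X$ gives $\{Y\}$. The rule does not forbid $X\in C$. Taking $C=\{X,Y\}$ and $D=\{Y\}$, the same two premises also give $\{X,Y\}$. In every case a cut of $E\ni X$ with $E'\ni\neg X$ on $X$ yields a clause that *contains* $(E\setminus\{X\})\cup(E'\setminus\{\neg X\})$.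

**General Resolution.** A *Resolution proof* of $C$ from $\mathcal C$ is a sequence $C_1,\dots,C_\ell=C$ in which each $C_i$ belongs to $\mathcal C$, or is a cut of two earlier clauses, or is a weakening of an earlier clause. Its *length* is $\ell$. A *refutation* of $\mathcal C$ is a Resolution proof of $\emptyset$ from $\mathcal C$. *Example:* for
$$\mathcal C=\{\{X,Y\},\{X,\neg Y\},\{\neg X,Y\},\{\neg X,\neg Y\}\}$$
list the four clauses, then derive $\{X\}$ from the first two, $\{\neg X\}$ from the last two, and finally $\emptyset$. The length is $7$.

**Linear Resolution.** A *linear proof* of $C$ from $\mathcal C$ is a sequence $C_1,\dots,C_\ell=C$ with $C_1\in\mathcal C$ such that for each $i<\ell$ the clause $C_{i+1}$ is obtained by a cut of $C_i$ with a *side clause* $D_i$, where $D_i\in\mathcal C$ (an input side clause) or $D_i=C_j$ for some $j<i$. A *linear refutation* is a linear proof of $\emptyset$; its length is $\ell$. *Example:* for the same $\mathcal C$,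
$$\{X,Y\},\ \{X\},\ \{Y\},\ \{\neg X\},\ \emptyset$$
is a linear refutation of length $5$. The side clauses are $\{X,\neg Y\}$, $\{\neg X,Y\}$, $\{\neg X,\neg Y\}$, and finally the earlier clause $C_2=\{X\}$.

The difference in shape is visible here. The general refutation derives $\{X\}$, drops it, and starts afresh from $\{\neg X,Y\}$. The linear one must go from $\{X\}$ to $\{\neg X\}$ by cuts on the current clause.

## 2. Polynomial simulation by a single line

We can now ask the question posed in the text "Computational Logic" (https://fim.uni-passau.de/fileadmin/dokumente/fakultaeten/fim/lehrstuhl/muller/cl.pdf). Does linear Resolution efficiently simulate general Resolution? Precisely: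

> Is there $c\in\mathbb N$ such that for all $\ell\in\mathbb N$ and all finite sets of clauses $\mathcal C$: if $\mathcal C$ has a refutation of length $\ell$, then it has a linear one of length $\le\ell^c$?

The answer is **no**, and we shall prove it with explicit sets of clauses.

It is natural to try to prove "yes" first, by making the line pass through all clauses of a given general refutation in order. Suppose the next clause there is $G=(E\setminus\{X\})\cup(E'\setminus\{\neg X\})$, and $E$ and $E'$ are inputs or already lie on the line. To produce $G$ by the corresponding cut, the line has to *stand at* $E$ (or at $E'$). But it stands at some other clause $C_i$, and the next clause satisfies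
$$C_{i+1}\supseteq C_i\setminus\{\lambda\}$$
for the cut literal $\lambda\in C_i$. All other literals of $C_i$ are carried along. Nothing in the definition lets the line drop them and return to $E$: earlier clauses may be side clauses, but the line cannot go back and continue from them. This is where the simulation stops. In Section 10 we shall see that if one adds clauses that make restarting cheap, the simulation does work.

So we look for clause sets where being unable to start wherever we like is costly.

## 3. Tree formulas and their short refutations

Fix $r\ge2$ and $h\ge0$. Let $T_h$ be the complete $r$-ary rooted tree of height $h$, with leaves at depth $h$. Each node $v$ has two variables $v_1,v_2$; put $D_v:=\{v_1,v_2\}$.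

**Definition of $\Phi_h$.** The set $\Phi_h$ consists of

* $D_v$ for every leaf $v$;
* $K_{v,j}:=D_v\cup\{\neg u^1_{j_1},\dots,\neg u^r_{j_r}\}$ for every internal node $v$ with children $u^1,\dots,u^r$ and every $j\in\{1,2\}^r$.

Read $D_v$ as "$v$ is marked", by at least one of two colors. Leaves are marked, and if all children of $v$ are marked, then so is $v$.

*Example.* $\Phi_0=\{\{o_1,o_2\}\}$, with $o$ the only node. For $r=2$, $h=1$ and children $u,w$ of the root $o$, $\Phi_1$ consists of $\{u_1,u_2\}$, $\{w_1,w_2\}$ and the four clauses $\{o_1,o_2,\neg u_i,\neg w_j\}$, $i,j\in\{1,2\}$.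

**Definition of $F_{r,h}$.** Let $\Phi,\Phi'$ be two variable-disjoint copies of $\Phi_h$ with roots $o,o'$. Put
$$F_{r,h}:=\Phi\cup\Phi'\cup\{\{\neg o_i,\neg o'_j\}:i,j\in\{1,2\}\}.$$
The last four clauses, the *bridge clauses*, say that $o$ and $o'$ are not both marked.

*Example: $h=0$ by hand.* $F_{r,0}$ consists of $\{o_1,o_2\}$, $\{o_1',o_2'\}$ and the bridge clauses. A linear refutation of length $8$ is
$$\{\neg o_1,\neg o_1'\},\ \{o_2,\neg o_1'\},\ \{\neg o_1'\},\ \{o_2'\},\ \{\neg o_1\},\ \{o_2\},\ \{\neg o_2'\},\ \emptyset .$$
The side clauses are, in order, $\{o_1,o_2\}$, $\{\neg o_2,\neg o'_1\}$, $\{o'_1,o'_2\}$, $\{\neg o_1,\neg o_2'\}$, $\{o_1,o_2\}$, $\{\neg o_2,\neg o_2'\}$, and the earlier clause $\{o_2'\}$. Already here the input $\{o_1,o_2\}$ is used twice, once while $\neg o_1'$ is carried along and once after the line has passed through $o'_2$. If $\{o_1,o_2\}$ were not an input but had to be worked for in a large tree, repeating the work would hurt.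

**Theorem 1.** Let $r\ge 2$, $h\ge 0$.

(a) $F_{r,h}$ has a Resolution refutation of length at most $7\cdot2^r r^h$.

(b) Every linear refutation of $F_{r,h}$ has length at least $\big((\tfrac32)^r-1\big)^h$.

**Corollary 2.** For every $c\in\mathbb N$ there is $r$ such that the property "linear length $\le\ell^c$" fails for $F_{r,h}$ for all large $h$. Here $r$ is fixed, so these formulas have constant clause width $\le r+2$. Hence no $c$ as in the question exists.

**Proof of Theorem 1(a).** The purpose is to derive $D_v$ for all nodes bottom-up, each once. List $D_v$ for all leaves $v$ of both copies. Let $v$ be internal with children $u^1,\dots,u^r$, and suppose $D_{u^1},\dots,D_{u^r}$ are already derived. List the $2^r$ clauses $K_{v,j}$. Write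
$$K_{j_1\dots j_t}:=D_v\cup\{\neg u^1_{j_1},\dots,\neg u^t_{j_t}\},$$
so that for $t=r$ these are the listed clauses and for $t=0$ this is $D_v$. For $t=r,r-1,\dots,1$ and all $j_1,\dots,j_{t-1}$:

* cut $D_{u^t}=\{u^t_1,u^t_2\}$ with $K_{j_1\dots j_{t-1}1}$ on $u^t_1$ to get $\{u^t_2\}\cup K_{j_1\dots j_{t-1}}$;
* cut this with $K_{j_1\dots j_{t-1}2}$ on $u^t_2$ to get $K_{j_1\dots j_{t-1}}$.

At the end we have $D_v$. The number of lines is $2^r+\sum_{t=1}^r2\cdot2^{t-1}=2^r+2(2^r-1)<3\cdot2^r$. After $D_o$ and $D_{o'}$ have been derived, do the same with $o,o'$ in the role of two children, the bridge clauses in the role of the $K$'s, and $\emptyset$ in the role of $D_v$. This yields $\emptyset$ with $4+2\cdot3=10$ more lines.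

Per copy there are $r^h$ leaves and $\frac{r^h-1}{r-1}\le r^h-1$ internal nodes. The total is at most
$$6\cdot2^r(r^h-1)+2r^h+10\le7\cdot2^rr^h ,$$
because the right side minus the left side is $(2^r-2)r^h+6\cdot2^r-10>0$. $\square$

For later use: this refutation has no weakenings and contains no tautologies. Its clauses have at most $r+2$ literals, since $K_{v,j}$ has $r+2$ and $\{u^t_2\}\cup K_{j_1\dots j_{t-1}}$ has at most $1+2+(t-1)\le r+2$. Each derived clause has the form $(E\setminus\{X\})\cup(E'\setminus\{\neg X\})$ with $X\in E$ and $\neg X\in E'$.

## 4. Derivations with a support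

A linear refutation of $F_{r,h}$ starts in at most one of the two copies. The other copy can only be entered from its root, through the bridge. To exploit this we need a proof system that records *where one may start* and that is stable under the operations of the lower bound: restricting and projecting. Linear Resolution itself is too rigid, for the following reason. If we set a variable and the cut literal of $C_i$ becomes true, then what survives of the step is that $C_{i+1}$ contains the restricted side clause; the line has jumped. So we allow jumps, but only in a controlled way.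

**Definition.** Let $P,B$ be sets of clauses. A *$(P;B)$-derivation* is a sequence $A_1,\dots,A_m$ of clauses such that for each $i$ one of the following holds.

* (S) $A_i\supseteq K$ for some $K\in P$.
* (W) $A_i\supseteq A_j$ for some $j<i$.
* (R) There are $j<i$, a literal $\lambda\in A_j$, and $D\in P\cup B\cup\{A_1,\dots,A_{i-1}\}$ with $\bar\lambda\in D$ and $A_i\supseteq(A_j\setminus\{\lambda\})\cup(D\setminus\{\bar\lambda\})$.

It is a *$(P;B)$-refutation* if $A_m=\emptyset$. Its *size* is the number of $i$ with $A_i\neq\emptyset$. We call this system *supported Resolution*, with support $P$.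

Clauses of $P$ may start a derivation. Clauses of $B$ may only be side clauses. Weakening is free, and by (W) and (R) one may return to any earlier $A_j$. A prefix of a derivation is again a derivation.

*Example.* Let $\Pi_h:=\{\{\neg o_1\},\{\neg o_2\}\}$, where $o$ is the root of $T_h$. For $h=0$, the sequence $\{\neg o_1\},\{o_2\},\emptyset$ is a $(\Pi_0;\Phi_0)$-refutation of size $2$: start by (S), then use (R) with $D=\{o_1,o_2\}\in B$, then (R) with $D=\{\neg o_2\}\in P$. The sequence cannot begin with $\{o_1,o_2\}$, which is in $B$ only.

*Example.* Let $r=2$, $h=1$, with children $u,w$. Here is a $(\Pi_1;\Phi_1)$-refutation of size $15$: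
$$\begin{aligned}&\{\neg o_1\},\ \{o_2,\neg u_1,\neg w_1\},\ \{\neg u_1,\neg w_1\},\ \{u_2,\neg w_1\},\ \{o_1,o_2,\neg w_1\},\ \{o_2,\neg w_1\},\ \{\neg w_1\},\ \{w_2\},\\ &\{o_1,o_2,\neg u_1\},\ \{o_2,\neg u_1\},\ \{\neg u_1\},\ \{u_2\},\ \{o_1,o_2,\neg w_2\},\ \{o_2,\neg w_2\},\ \{\neg w_2\},\ \emptyset .\end{aligned}$$
Each clause after the first comes from its predecessor by (R). The side clauses are $K_{o,(1,1)}$, $\{\neg o_2\}$, $D_u$, $K_{o,(2,1)}$, $\{\neg o_1\}$, $\{\neg o_2\}$, $D_w$, $K_{o,(1,2)}$, $\{\neg o_1\}$, $\{\neg o_2\}$, $D_u$, $K_{o,(2,2)}$, $\{\neg o_1\}$, $\{\neg o_2\}$, and finally the earlier clause $\{w_2\}$. The passage from $u_1$ to $u_2$ is made twice: once while $\neg w_1$ is carried along, and once after $w_2$. The lower bound will show that some such duplication is forced.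

**Fact 5.** A linear refutation $C_1,\dots,C_\ell$ of $\mathcal C$ is a $(\{C_1\};\mathcal C)$-refutation of size at most $\ell$.

*Proof.* $C_1$ is obtained by (S). If $C_{i+1}$ is a cut of $C_i$ and $D_i$, let $\lambda\in C_i$ be the cut literal on the side of $C_i$. However the cut is presented, $C_i\setminus\{\lambda\}$ and $D_i\setminus\{\bar\lambda\}$ are contained in $C_{i+1}$. Also $D_i\in\mathcal C$ or $D_i$ is an earlier clause. So (R) applies. $\square$

## 5. Restriction and projection

For a partial assignment $\rho$, a clause is *killed* if it contains a literal true under $\rho$. Otherwise $A|\rho$ denotes $A$ without its literals that are false under $\rho$. *Example:* if $\rho$ sets $X=1$, $Y=0$, then $\{X,Z\}$ is killed, $\{\neg X,Z\}|\rho=\{Z\}$, and $\{\neg X,Y\}|\rho=\emptyset$. A subclause of a non-killed clause is non-killed.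

**Lemma 6 (restriction).** Let $(A_i)$ be a $(P;B)$-derivation, $\rho$ a partial assignment, and $P',B'$ sets of clauses such that

1. $K|\rho\in P'$ for every non-killed $K\in P$;
2. for every non-killed $K\in B$: either $K$ contains no variable of $\mathrm{dom}(\rho)$ and $K\in B'$, or $K|\rho\in P'$.

Then the sequence of the $A_i|\rho$ over all non-killed $A_i$ is a $(P';B')$-derivation.

Condition 2 is the control on jumps: a side clause in $B$ that $\rho$ touches without killing it must become a legal starting point.

*Proof.* Let $A_i$ be non-killed. We justify $A_i|\rho$ according to how $A_i$ was obtained.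

*(S).* If $A_i\supseteq K\in P$, then $K$ is non-killed, $K|\rho\in P'$, and $K|\rho\subseteq A_i|\rho$. So (S) applies.

*(W).* If $A_i\supseteq A_j$, then $A_j$ is non-killed and $A_j|\rho\subseteq A_i|\rho$. So (W) applies.

*(R), $\lambda$ unassigned.* Both $A_j\setminus\{\lambda\}$ and $D\setminus\{\bar\lambda\}$ are subsets of $A_i$, so they contain no true literal. As $\lambda,\bar\lambda$ are not true either, $A_j$ and $D$ are non-killed. Moreover $\lambda\in A_j|\rho$, $\bar\lambda\in D|\rho$, and
$$A_i|\rho\supseteq\big((A_j|\rho)\setminus\{\lambda\}\big)\cup\big((D|\rho)\setminus\{\bar\lambda\}\big).$$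
The side clause $D|\rho$ is allowed. If $D\in P$, it lies in $P'$. If $D\in B$, then either $D|\rho=D\in B'$ or $D|\rho\in P'$. If $D=A_k$ with $k<i$, it is an earlier member of the new sequence. So (R) applies.

*(R), $\lambda$ false.* $A_j\setminus\{\lambda\}\subseteq A_i$ has no true literal, so $A_j$ is non-killed, and $A_j|\rho=(A_j\setminus\{\lambda\})|\rho\subseteq A_i|\rho$. So (W) applies.

*(R), $\lambda$ true.* Then $\bar\lambda$ is false, and as in the previous case $D$ is non-killed and $D|\rho\subseteq A_i|\rho$. If $D=A_k$ with $k<i$, (W) applies. If $D\in P$, then $D|\rho\in P'$ and (S) applies. If $D\in B$, then $D$ contains the variable of $\lambda$, which is in $\mathrm{dom}(\rho)$. So condition 2 gives $D|\rho\in P'$, and (S) applies. $\square$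

For a set $W$ of variables, let $A^W$ be the set of literals of $A$ with variable in $W$. *Example:* $\{X,\neg Y,Z\}^{\{X,Y\}}=\{X,\neg Y\}$ and $\{Z\}^{\{X,Y\}}=\emptyset$.

**Lemma 7 (projection).** If $(A_i)$ is a $(P;B)$-derivation, then $(A_i^W)$ is a $(P^W;B^W)$-derivation, where $P^W=\{K^W:K\in P\}$ and $B^W=\{K^W:K\in B,\ K^W\ne\emptyset\}$.

*Proof.* Inclusions are preserved by $A\mapsto A^W$, which settles (S) and (W). Consider a step (R) on $\lambda$. If the variable of $\lambda$ is not in $W$, then $A_i^W\supseteq(A_j\setminus\{\lambda\})^W=A_j^W$, which is (W). If it is in $W$, then $\lambda\in A_j^W$ and $\bar\lambda\in D^W$, so $D^W\neq\emptyset$. Hence $D^W$ lies in $P^W$ or $B^W$ or is an earlier member, and $A_i^W\supseteq(A_j^W\setminus\{\lambda\})\cup(D^W\setminus\{\bar\lambda\})$, which is (R). $\square$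

The asymmetry between $P$ and $B$ is essential here. Side clauses in $B$ that project to $\emptyset$ may be discarded. A clause of $P$ that projects to $\emptyset$ stays, and then $\emptyset$ can be derived at once by (S). So the method says nothing if clauses of the subtrees are allowed as starting points, as they are in general Resolution.

## 6. Passing from the root to its children

Let $s_h$ be the minimal size of a $(\Pi_h;\Phi_h)$-refutation, or $\infty$ if none exists.

**Proposition 4.** $s_0\ge1$, and $s_h\ge\big((\tfrac32)^r-1\big)s_{h-1}$ for $h\ge1$. Hence $s_h\ge\big((\tfrac32)^r-1\big)^h$.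

The proof occupies this section and Section 8. The first clause of a refutation must come from (S), so it contains $\neg o_1$ or $\neg o_2$ and is nonempty. Thus $s_0\ge1$.

Let $h\ge1$. If $s_h=\infty$, there is nothing to prove. Otherwise let $(A_i)$ be a $(\Pi_h;\Phi_h)$-refutation of finite size $s$. Let $u^1,\dots,u^r$ be the children of $o$, let $V_b$ be the set of variables of the subtree at $u^b$, and let $\Phi^b$ be the copy of $\Phi_{h-1}$ on this subtree. So
$$\Phi_h=\{K_{o,j}:j\in\{1,2\}^r\}\cup\Phi^1\cup\dots\cup\Phi^r .$$
A clause *meets* $b$ if it contains a variable from $V_b$.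

**Step 1: for any set $T$ of children, keep the subtrees in $T$ and remove the others.** Let $T\subseteq[r]$, and let $\theta$ assign, for every node $v$ in the subtrees at $u^1,\dots,u^r$, the value $1$ to exactly one of $v_1,v_2$ and $0$ to the other. Let $\rho=\rho_{T,\theta}$ set $o_1=o_2=0$ and agree with $\theta$ on $\bigcup_{b\notin T}V_b$; nothing else is assigned. Put
$$P'=\big\{\{\neg u^b_{j_b}:b\in T\}:j\in\{1,2\}^T\big\},\qquad B'=\bigcup_{b\in T}\Phi^b .$$
We check the hypotheses of Lemma 6.

* The clauses $\{\neg o_1\},\{\neg o_2\}$ of $P=\Pi_h$ are killed.
* In $K_{o,j}$ the literals $o_1,o_2$ are false. For $b\notin T$ the literal $\neg u^b_{j_b}$ is assigned: if it is true, the clause is killed; if it is false, it disappears. So a non-killed $K_{o,j}$ satisfies $K_{o,j}|\rho=\{\neg u^b_{j_b}:b\in T\}\in P'$.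
* Every clause of $\Phi^b$ with $b\notin T$ contains $D_v=\{v_1,v_2\}$ for some $v$ in that subtree. As $\theta$ makes one of $v_1,v_2$ true, the clause is killed.
* Clauses of $\Phi^b$ with $b\in T$ contain no variable of $\mathrm{dom}(\rho)$ and lie in $B'$.

So the non-killed $A_i|\rho$ form a $(P';B')$-derivation. It ends with $\emptyset$, since $\emptyset$ is never killed.

**Step 2: stop at the first clause that misses some child in $T$.** Let $T\ne\emptyset$. For $b\in T$ no variable of $V_b$ is assigned by $\rho$, so a non-killed $A_i$ meets $b$ if and only if $A_i|\rho$ does. Let $i_0$ be the least index such that $A_{i_0}$ is non-killed and $A_{i_0}|\rho$ does not meet some $b\in T$. It exists because the last clause $\emptyset$ is non-killed and meets nothing. Fix such a $b$.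

Take the prefix consisting of the non-killed $A_i|\rho$ with $i\le i_0$ and project it to $W=V_b$. Since $b\in T$, we have $(P')^W=\{\{\neg u^b_1\},\{\neg u^b_2\}\}$. Clauses of $\Phi^{b'}$ with $b'\ne b$ project to $\emptyset$ and are discarded, so $(B')^W=\Phi^b$. By Lemma 7 we obtain a copy of a $(\Pi_{h-1};\Phi_{h-1})$-derivation. Its last clause is $\emptyset$, because $A_{i_0}|\rho$ does not meet $b$. All its earlier clauses are nonempty, because by minimality of $i_0$ every non-killed $A_i|\rho$ with $i<i_0$ meets every element of $T$. So it is a refutation, and its size is the number of non-killed $A_i$ with $i<i_0$. All these $i$ belong to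
$$I(T,\theta):=\{i:A_i\text{ is not killed by }\rho_{T,\theta}\text{ and }A_i\text{ meets every }b\in T\}.$$
Hence
$$|I(T,\theta)|\ge s_{h-1}\qquad\text{for all }T\neq\emptyset\text{ and all }\theta. \tag{1}$$
In particular $s_{h-1}$ is finite. Two demands are placed on the clauses that are counted: they must survive outside $T$ and be spread over all of $T$. What remains is to combine (1) for many pairs $(T,\theta)$.

## 7. Singletons give only $r^h$

The first choice to try is $T=\{b\}$ for each of the $r$ children, with random $\theta$. For each node $v$ below the root, choose $(v_1,v_2)\in\{(0,1),(1,0)\}$ uniformly and independently. By (1), $\sum_{b=1}^r\mathbb E\,|I(\{b\},\theta)|\ge r\,s_{h-1}$. Conversely, consider a clause $A_i$ that meets exactly the children in $M$, with $|M|=m$. For $b\in M$, it survives $\rho_{\{b\},\theta}$ only if $\theta$ falsifies a literal of $A_i$ in each of the other $m-1$ blocks, which has probability at most $2^{-(m-1)}$. So its contribution to the sum is at most $m2^{-(m-1)}\le1$ for $m\ge1$, and $0$ for $m=0$. This gives $s_h\ge r\,s_{h-1}$, hence $s_h\ge r^h$.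

That is correct but useless here: the general refutation of $F_{r,h}$ already has on the order of $r^h$ lines for fixed $r$, so $r^h$ gives no separation. The loss is due to clauses that meet just one or two children, which are as good as the estimate allows. At the other extreme, $T=[r]$ gives only $s_h\ge s_{h-1}$: clauses meeting few children are useless there, but if all clauses before $\emptyset$ meet all children, then (1) for $T=[r]$ demands nothing more.

So clauses with small $M$ suffer when $T$ is large, and clauses with large $M$ suffer when many children lie outside $T$, since each gives a chance to be killed. We therefore want a random $T$ of intermediate size. Include each child in $T$ with probability $p$. A child not in $M$ must stay out of $T$, which has probability $1-p$. A child in $M$ must be in $T$ or have a fixed literal falsified, which has probability $p+\frac{1-p}2=\frac{1+p}2$. The first expression decreases in $p$ and the second increases; they agree at $p=\frac13$, with common value $\frac23$. With this choice *every* nonempty clause is penalized by $(\frac23)^r$, whatever $M$ is.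

The two variables per node are what makes the killing possible. If $D_v$ were $\{v\}$, the only assignment killing every clause of a subtree by its positive head literals would be all ones, and a clause with only negative literals would never be killed.

## 8. Including each child with probability one third

**Step 3: average (1) over random $T$ and $\theta$.** This completes the proof of Proposition 4. Put each $b\in[r]$ into $T$ independently with probability $\frac13$. Independently of $T$, choose $\theta$ as in Section 7.

Fix $i$ with $A_i\neq\emptyset$, let $M$ be the set of $b$ met by $A_i$, and for $b\in M$ fix a literal $\lambda_b\in A_i$ with variable in $V_b$. If $i\in I(T,\theta)$, then for every $b\in[r]$ the following event occurs.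

* If $b\notin M$: $b\notin T$, because $A_i$ meets every element of $T$. This has probability $\frac23$.
* If $b\in M$: $b\in T$, or $b\notin T$ and $\theta$ makes $\lambda_b$ false, because $A_i$ is not killed. This has probability $\frac13+\frac23\cdot\frac12=\frac23$.

The event for $b$ depends only on whether $b\in T$ and on $\theta$ on $V_b$. So these $r$ events are independent, and
$$\Pr[i\in I(T,\theta)]\le(\tfrac23)^r .$$
Literals of $A_i$ on $o_1,o_2$ were ignored, which only enlarges the bound, and the case $M=\emptyset$ is included. If $A_i=\emptyset$, then $i\in I(T,\theta)$ forces $T=\emptyset$.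

We have $\Pr[T=\emptyset]=(\frac23)^r$. Using (1) for $T\ne\emptyset$,
$$s_{h-1}\big(1-(\tfrac23)^r\big)=s_{h-1}\Pr[T\neq\emptyset]\le\mathbb E\big[|I(T,\theta)|\cdot1_{T\ne\emptyset}\big]\le\sum_{i:\,A_i\ne\emptyset}(\tfrac23)^r=s\,(\tfrac23)^r .$$
Multiplying by $(\frac32)^r$ gives $s\ge\big((\frac32)^r-1\big)s_{h-1}$. As $(A_i)$ was an arbitrary refutation of finite size, $s_h\ge\big((\frac32)^r-1\big)s_{h-1}$. Induction on $h$, starting from $s_0\ge1$, gives $s_h\ge\big((\frac32)^r-1\big)^h$. $\square$

## 9. Lower bounds for linear refutations of $F_{r,h}$

**Proof of Theorem 1(b).** The purpose is to destroy the copy in which the line starts, so that only root units of the other copy remain as support. Let $C_1,\dots,C_\ell$ be a linear refutation of $F_{r,h}$. Exchanging the two copies maps $F_{r,h}$ to itself up to renaming, so we may assume $C_1\notin\Phi'$. By Fact 5 it is a $(\{C_1\};F_{r,h})$-refutation of size at most $\ell$. Let $\rho$ set $v_1=1$, $v_2=0$ for all nodes $v$ of the first copy, and put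
$$P'=\{\{\neg o_1'\},\{\neg o_2'\}\},\qquad B'=\Phi' .$$
Lemma 6 applies, for these reasons.

* All clauses of $\Phi$ are killed, since each contains some $D_v$.
* $\{\neg o_2,\neg o'_j\}$ is killed, and $\{\neg o_1,\neg o'_j\}|\rho=\{\neg o'_j\}\in P'$.
* Clauses of $\Phi'$ contain no variable of $\mathrm{dom}(\rho)$ and lie in $B'$.
* $C_1$ is in $\Phi$ or is a bridge clause, so it is killed or restricts to a clause of $P'$.

The result is a copy of a $(\Pi_h;\Phi_h)$-refutation. It ends in $\emptyset$, and its nonempty clauses come from nonempty clauses, so its size is at most $\ell$. By Proposition 4, $\ell\ge s_h\ge\big((\frac32)^r-1\big)^h$. $\square$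

**Proof of Corollary 2.** Let $c\in\mathbb N$. Choose $r\ge2$ with $(\frac32)^r-1\ge r^{c+1}$; an exponential beats a polynomial, so such $r$ exists. If the property "linear length $\le\ell^c$" held for $F_{r,h}$, then the refutation of Theorem 1(a) would give a linear one of length at most $(7\cdot2^rr^h)^c$. By Theorem 1(b),
$$r^{(c+1)h}\le\big((\tfrac32)^r-1\big)^h\le(7\cdot2^rr^h)^c,\qquad\text{i.e.}\qquad r^h\le(7\cdot2^r)^c .$$
With $r$ and $c$ fixed this is false for all large $h$. The widest clauses of $F_{r,h}$ have at most $r+2$ literals. $\square$

So the answer to the question is no.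

## 10. A quasi-polynomial gap, tautologies, and restrictions

For a set $\mathcal G$ of clauses, $\mathcal G|\rho$ denotes the set of all $A|\rho$ with $A\in\mathcal G$ non-killed.

**Theorem 3.**

(a) There are $\mathcal C$ with refutations of arbitrarily large length $\ell$ all of whose linear refutations have length at least $\ell^{\,\log_2\ell/(100\log_2\log_2\ell)}$.

(b) The lower bound of Theorem 1(b) holds for supported Resolution with any clause of $F_{r,h}$ as support: for every $C_1\in F_{r,h}$, every $(\{C_1\};F_{r,h})$-refutation has size at least $\big((\frac32)^r-1\big)^h$. The bound remains true if all tautologies $\{X,\neg X\}$ are added to the input clauses; then the support may also be one of them.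

(c) The length of linear refutations is not polynomially preserved under restrictions: for every $c\in\mathbb N$ there are a finite set of clauses $\mathcal G$, a variable $Z$ and a number $L$ such that $\mathcal G$ has a linear refutation of length at most $L$, while every linear refutation of $\mathcal G|_{Z=1}$ has length greater than $L^c$.

**Proof of (a): let $r$ and $h$ grow together.** Write $\log$ for $\log_2$. Let $r\ge3$ and $h=\lceil r/\log r\rceil\ge1$. Since $r^{r/\log r}=2^r$, we have $r^h\le r2^r$. Let $\ell$ be the length of the refutation of $F_{r,h}$ constructed for Theorem 1(a). It lists $2^r$ clauses $K_{v,j}$ for some internal node, so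
$$2^r\le\ell\le7\cdot2^r\cdot r2^r=7r4^r\le2^{5r}.$$
The last inequality says $7r\le8^r$, which holds for $r\ge3$. Thus $\frac15\log\ell\le r\le\log\ell$; in particular $\ell\to\infty$ as $r\to\infty$.

Next, $(\frac32)^r-1\ge(\frac54)^r$ for $r\ge3$. At $r=3$ this reads $\frac{19}8\ge\frac{125}{64}$, and inductively $(\frac32)^{r+1}-1=\frac32\big((\frac32)^r-1\big)+\frac12\ge\frac54\cdot(\frac54)^r$. Also $\log\frac54\ge\frac14$, because $(\frac54)^4=\frac{625}{256}\ge2$. By Theorem 1(b), using $h\ge r/\log r$, every linear refutation has length at least
$$(\tfrac54)^{rh}\ge2^{\log(5/4)\,r^2/\log r}\ge2^{\frac14\cdot\frac{(\log\ell)^2}{25\log\log\ell}}=\ell^{\,\log\ell/(100\log\log\ell)},$$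
where the second inequality uses $r\ge\frac15\log\ell$ and $\log r\le\log\log\ell$. $\square$

**Proof of (b): the argument never used linearity beyond Fact 5.** The proof of Theorem 1(b) uses only that one has a $(\{C_1\};F_{r,h})$-refutation with $C_1\in F_{r,h}$, and it bounds its size. This is the first claim.

Now let $F^{\mathrm t}$ be $F_{r,h}$ together with all tautologies $\{X,\neg X\}$, let $C_1\in F^{\mathrm t}$, and consider a $(\{C_1\};F^{\mathrm t})$-refutation. If $C_1\in F_{r,h}$, name the copies so that $C_1\notin\Phi'$. If $C_1=\{X,\neg X\}$ with $X$ a variable of $F_{r,h}$, call the copy containing $X$ the first copy. Let $\rho$ be as in Section 9, and let it also give the value $1$ to all variables that do not occur in $F_{r,h}$. The clauses of $F_{r,h}$ behave as before. Tautologies over assigned variables are killed; this includes $C_1$ if $C_1$ is a tautology. Tautologies over variables of the second copy contain no variable of $\mathrm{dom}(\rho)$. So Lemma 6 applies with $P'$ as before and with $\Phi'$ plus the tautologies over the second copy as $B'$.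

These tautologies can be deleted from $B'$ again. In a step (R) whose side clause $D$ is such a tautology, $\bar\lambda\in D$ forces $D=\{\lambda,\bar\lambda\}$, so
$$A_i\supseteq(A_j\setminus\{\lambda\})\cup\{\lambda\}=A_j,$$
and the step is a (W)-step. Hence we have a copy of a $(\Pi_h;\Phi_h)$-refutation whose size is at most that of the given one, and Proposition 4 applies. $\square$

**Proof of (c): add clauses that make restarting cheap, then remove them by a restriction.** Here the simulation that failed in Section 2 comes back. Let $F=F_{r,h}$, let $Z$ be a new variable, and let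
$$F^+:=F\cup\{\{\bar a,Z\}:a\text{ a literal over the variables of }F\}\cup\{\{\neg Z,X,\neg X\}:X\text{ a variable of }F\}.$$

**Step 1: after setting $Z=1$, linear refutations are long.** The clauses $\{\bar a,Z\}$ are killed, and $\{\neg Z,X,\neg X\}$ becomes $\{X,\neg X\}$. So $F^+|_{Z=1}=F\cup\{\{X,\neg X\}:X\text{ a variable of }F\}$. By Fact 5, a linear refutation of this set is a supported refutation with inputs in $F^{\mathrm t}$ and with one of these inputs as support. By (b), it has length at least $\big((\frac32)^r-1\big)^h$.

**Step 2: $F^+$ has a linear refutation of length at most $(\ell+1)(r+6)$,** where $\ell\le7\cdot2^rr^h$ is the length of the refutation of $F$ from Section 3. Recall that the latter has no weakenings, that its clauses are not tautologies and have at most $r+3$ literals (indeed at most $r+2$), and that each derived clause is $G=(E\setminus\{X\})\cup(E'\setminus\{\neg X\})$ with $X\in E$, $\neg X\in E'$. The line moves as follows.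

1. *Erase.* Start with any clause of $F$. Cut away each of its literals $a$ using the input $\{\bar a,Z\}$; each such cut replaces $a$ by $Z$. After at most $r+3$ cuts the line is at $\{Z\}$.
2. *Restart and derive $G$.* Take the derived clauses $G$ of the given refutation in order. From $\{Z\}$, cut with $\{\neg Z,X,\neg X\}$ to get $\{X,\neg X\}$. Cut this on its literal $\neg X$ with $E$ to get $\{X\}\cup(E\setminus\{X\})=E$. Cut this on $X$ with $E'$ to get $G$.
3. *Erase again.* If $G\neq\emptyset$, return to $\{Z\}$ from $G$ as in 1, with at most $r+3$ cuts.

All side clauses are allowed: $E$ and $E'$ are clauses of $F$, hence inputs, or derived clauses that the line has visited before. The first part has at most $1+(r+3)$ clauses, and each derived clause costs at most $3+(r+3)=r+6$ further clauses. The total is at most $(r+4)+\ell(r+6)\le(\ell+1)(r+6)$.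

**Step 3: compare.** Let $c\in\mathbb N$, choose $r\ge2$ with $(\frac32)^r-1\ge r^{c+1}$, and put $L:=(7\cdot2^rr^h+1)(r+6)\le8\cdot2^r(r+6)\,r^h$. By Step 2, $F^+$ has a linear refutation of length at most $L$. By Step 1, every linear refutation of $F^+|_{Z=1}$ has length at least $r^{(c+1)h}$. Since
$$L^c\le\big(8\cdot2^r(r+6)\big)^cr^{ch}<r^{(c+1)h}$$
as soon as $r^h>\big(8\cdot2^r(r+6)\big)^c$, the claim holds with $\mathcal G=F^+$ for all large $h$.

The choice of $r,h$ from (a) works as well, and there a single sequence of formulas serves all $c$. We have $r\le\log\ell\le\ell$ and $\ell\ge8$, so $(\ell+1)(r+6)\le2\ell\cdot2\ell\le\ell^3$. Hence $F^+$ has linear refutations of length at most $\ell^3$. By Step 1 and the computation in (a), all linear refutations of $F^+|_{Z=1}$ have length at least $\ell^{\,\log\ell/(100\log\log\ell)}$. This exceeds $\ell^{3c}$ once $\log\ell>300\,c\log\log\ell$. $\square$
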